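\title{Pinching constants of cyclic branched covers}

\begin{abstract}
Let $V$ be a closed connected oriented $(n+1)$-manifold, let $\Sigma\subset V$ be a nonempty null-homologous submanifold of codimension two, and let $V_k$ be the $k$-fold cyclic cover of $V$ branched along $\Sigma$ that is defined by a hypersurface bounded by $\Sigma$. We prove that for $n\ge3$ the pinching constant of $V_k$ tends to infinity with $k$: for every $C\ge1$ and all large $k$, the manifold $V_k$ carries no metric with sectional curvature in $[-C,-1]$. The statement fails for $n=1$ and $n=2$. The proof fills a component of the branch locus by a straight chain of bounded volume, cuts the filling where it is narrow, and shows that cycles of dimension at least two with little mass in the thick part are null-homologous.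
\end{abstract}

\section{Introduction}\label{sec:intro}

Manifolds, submanifolds and Riemannian metrics are smooth, and $K$ denotes sectional curvature.

The \emph{pinching constant} of a closed manifold $M$ is the infimum of the numbers $C\ge1$ such that $M$ carries a Riemannian metric with $-C\le K\le-1$; it is $+\infty$ if $M$ carries no metric of negative curvature. A negatively curved metric on a closed manifold can be scaled so that $\max K=-1$, so the constant is finite exactly when such a metric exists. It measures how close to constant curvature the topology of $M$ allows a metric to be, and it equals $1$ for hyperbolic manifolds.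

Let $V$ be a closed connected oriented manifold of dimension $n+1$, and let $\Sigma\subset V$ be a nonempty closed oriented submanifold of dimension $n-1$ that represents zero in $H_{n-1}(V;\mathbb Z)$. Then $\Sigma=\partial W$ for some compact oriented hypersurface $W\subset V$; fix such a $W$. For $k=1,2,\dots$, cut $V$ open along $W$ and glue $k$ copies of the result together cyclically. This gives a closed connected manifold $V_k$ and a cyclic branched covering $V_k\to V$ of order $k$ with branch locus $\Sigma$. Equivalently, $V_k\to V$ is the branched covering associated with the homomorphism $H_1(V\setminus\Sigma)\to\mathbb Z/k$ given by the intersection number with $W$ modulo $k$. A meridian of each component of $\Sigma$ maps to a generator of $\mathbb Z/k$, so in a normal disk to $\Sigma$ the covering has the form $z\mapsto z^k$.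

The following conjecture comes from \cite{AI}: \emph{if $V$ is aspherical and $n\ge3$, then the pinching constant of $V_k$ tends to $\infty$ as $k\to\infty$.} By the convention above, the content of the statement concerns those $V_k$ that do admit negatively curved metrics. We prove the conjecture; the asphericity of $V$ is not used.

\begin{theorem}\label{thm:main}
Let $V,\Sigma,W$ be as above, with $V$ not necessarily aspherical. If $n\ge3$, the pinching constant of $V_k$ tends to $\infty$ as $k\to\infty$.
\end{theorem}

The proof sees only the fundamental group of $V_k$ and the combinatorial size of one component of $W$. A \emph{$C$-pinched Hadamard manifold} is a complete simply connected Riemannian manifold with $-C\le K\le-1$.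

\begin{theorem}\label{thm:quant}
Given $n\ge3$, $d\ge2$, $C\ge1$ and $N\ge1$, there is $K_0=K_0(n,d,C,N)$ with the following property. Let $V,\Sigma,W$ be as above, with $V$ not necessarily aspherical, and suppose that some component $P$ of $W$ with $\partial P\ne\emptyset$ has a triangulation with at most $N$ simplices in each of the dimensions $n-1$ and $n$. If $k>K_0$, the manifold $V_k$ is aspherical, and all abelian subgroups of $\pi_1(V_k)$ are cyclic, then $\pi_1(V_k)$ is not isomorphic to a discrete group of isometries of any $d$-dimensional $C$-pinched Hadamard manifold.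
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:quant}]
Since $\Sigma\ne\emptyset$, some component $P$ of $W$ has nonempty boundary. Triangulate it and let $N$ bound the number of simplices. Fix $C\ge1$ and suppose that $V_k$ has a metric with $-C\le K\le-1$. Then $V_k$ is aspherical by the Cartan--Hadamard theorem, abelian subgroups of $\pi_1(V_k)$ are cyclic by Preissmann's theorem, and $\pi_1(V_k)$ is a discrete group of isometries of the universal cover, an $(n+1)$-dimensional $C$-pinched Hadamard manifold. Hence $k\le K_0(n,n+1,C,N)$. So for $k>K_0(n,n+1,C,N)$ the pinching constant of $V_k$ is at least $C$, and $C$ is arbitrary.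
\end{proof}

The range $n\ge3$ is sharp.

\begin{proposition}\label{prop:sharp}
For $n=1$ and $V$ aspherical, every $V_k$ with $k\ge2$ has pinching constant $1$. For $n=2$ there are $V,\Sigma,W$ as above, with $V$ aspherical, such that $V_k$ is hyperbolic, and so has pinching constant $1$, for all large $k$.
\end{proposition}

Why should one expect Theorem~\ref{thm:main}? Around $\Sigma$ the manifold $V_k$ consists of $k$ equivalent sectors. When the curvature is bounded below, a ball of given radius has bounded volume, so many sectors can only fit around $\Sigma$ if nothing else happens near $\Sigma$: the branch locus should have a wide tube. Each copy of $W$ crosses this tube, so it should have large volume. But $W$ consists of a fixed number of simplices, and when $K\le-1$ a geodesic simplex of dimension at least two has bounded volume. The argument has two leaks. For $n=1$ the hypersurface $W$ consists of arcs, which can be long. For $n=2$ the locus $\Sigma$ consists of curves, which can be short, and then a surface crosses a wide tube cheaply. For $n\ge3$ neither leak is available.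

Sections~\ref{sec:setting} and~\ref{sec:tools} set up the objects and the tools. Section~\ref{sec:model} turns the heuristic into a complete proof when the deck transformation is an isometry and the injectivity radius is bounded below, and lists what is lost in general. Sections~\ref{sec:smith}--\ref{sec:filling} prove Theorem~\ref{thm:quant}, and Section~\ref{sec:low} proves Proposition~\ref{prop:sharp}.

\section{Pages and the rotation}\label{sec:setting}

In Sections~\ref{sec:setting}--\ref{sec:filling} we fix $n\ge2$, $d\ge2$, $C\ge1$, $N\ge1$, $k\ge2$ and data $V,\Sigma,W,P$ as in Theorem~\ref{thm:quant}. We write $M=V_k$ and $\Gamma=\pi_1(M)$, and we assume: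
\begin{itemize}
\item[(H1)] $M$ is aspherical;
\item[(H2)] all abelian subgroups of $\Gamma$ are cyclic;
\item[(H3)] $\Gamma$ is a discrete group of isometries of a $d$-dimensional $C$-pinched Hadamard manifold $X$.
\end{itemize}
The goal is an upper bound for $k$ when $n\ge3$. By (H1), $\Gamma$ is the fundamental group of a closed aspherical manifold of positive dimension, so it is nontrivial and torsion-free. A discrete group of isometries acts properly, with finite point stabilizers, so $\Gamma$ acts freely and properly on $X$. Thus $\Gamma$ acts on two spaces: on the contractible universal cover $\widetilde M$ of $M$ by deck transformations, and on $X$ by isometries. The symmetry of order $k$ lives only on the first.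

\subsection*{The rotation}
Let $\bar t$ be the generator of the deck group $\mathbb Z/k$ of $M\to V$ that carries each copy of the cut-open manifold to the next. The preimage of $\Sigma$ in $M$ maps bijectively to $\Sigma$, and we identify the two. Then $\bar t$ fixes $\Sigma$ pointwise, and $\bar t^{\,m}$ has no fixed point off $\Sigma$ for $0<m<k$. The preimage of $P$ in $M$ is the union of $k$ \emph{pages} $P_i=\bar t^{\,i}P_0$; each maps homeomorphically to $P$, and two of them meet only in $\partial P\subset\Sigma$.

Let $G$ be the group of all lifts to $\widetilde M$ of powers of $\bar t$. It contains $\Gamma$ as a normal subgroup with $G/\Gamma=\mathbb Z/k$, and every element of $G$ covers the identity of $V$. Let $\widetilde\Sigma\subset\widetilde M$ be the preimage of $\Sigma$. Fix a component $\Sigma_0$ of $\partial P$, a component $F$ of its preimage in $\widetilde M$, and put $H=\operatorname{Stab}_\Gamma(F)$, so that $F/H=\Sigma_0$. Let $t\in G$ be the lift of $\bar t$ that fixes a chosen point of $F$.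

\begin{lemma}\label{lem:basic}
The element $t$ fixes $F$ pointwise, has order $k$, and commutes with every element of $H$. For every $x\in\widetilde\Sigma$ and every $i$ we have $t^ix\in\Gamma x$.
\end{lemma}

\begin{proof}
The inclusion $F\to\widetilde M$ and $t|_F$ are lifts of the same map $F\to M$, because $\bar t$ fixes $\Sigma$ pointwise; they agree at a point and $F$ is connected, so they are equal. The map $t^k$ is a lift of the identity with a fixed point, so $t^k=1$, and the order is exactly $k$ because $t$ covers $\bar t$. For $h\in H$, the map $hth^{-1}$ is a lift of $\bar t$ that fixes $hF=F$ pointwise, so it equals $t$. Finally, $x$ and $t^ix$ lie over the same point of $\Sigma\subset M$.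
\end{proof}

\subsection*{The triangulated pages}
Fix a triangulation of $P$ as in Theorem~\ref{thm:quant} and a total order of its vertices. As in any triangulation of a manifold with boundary, $\partial P$ is a subcomplex, and an $(n-1)$-simplex is a face of two $n$-simplices, or of one if it lies in $\partial P$. Lift the triangulation to all pages $P_i$ and then to $\widetilde M$. The lifts agree over $\partial P$ and form a complex $\mathcal K\subset\widetilde M$ whose simplices have ordered vertices. The group $G$ permutes the simplices of $\mathcal K$ and preserves the vertex orders. Since simplices inject into $V$ and $G$ covers the identity of $V$, an element of $G$ that preserves a simplex fixes it pointwise; in particular $\Gamma$ acts freely on the simplices. For an ordered simplex $\sigma$ let $\partial_j\sigma$ be the facet that omits the $j$-th vertex, counting from $0$.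

Let $\widetilde P$ be the component of the preimage of $P_0$ that contains $F$. It is a covering of $P_0$, hence a triangulated oriented $n$-manifold, and $F$ is a component of $\partial\widetilde P$. We call the $n$-simplices of $\widetilde P$ \emph{chambers} and its $(n-1)$-simplices \emph{walls}. The group $H$ preserves $\widetilde P$ and its orientation. The following counts are all that we use about $N$:
\begin{itemize}
\item[(N1)] for each $i$, the simplices $t^i\sigma$ with $\sigma$ a chamber lie in at most $N$ orbits of $\Gamma$, and the same holds for walls, because they lie over $P_i$;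
\item[(N2)] the walls contained in $F$ form at most $N$ orbits of $H$, because $F/H=\Sigma_0$.
\end{itemize}
In contrast, $\widetilde P/H$ need not be compact: $H$ may have infinite index in the stabilizer of $\widetilde P$. If $\tau$ is a wall in $\partial\widetilde P$, then $\tau$ and $t^i\tau$ lie over the same simplex of $\Sigma\subset M$, so
\begin{equation}\label{eq:bdrywall}
t^i\tau\in\Gamma\tau\qquad(\tau\subset\partial\widetilde P).
\end{equation}

For a chamber $\sigma$ let $o(\sigma)=\pm1$ according to whether its vertex order agrees with the orientation of $\widetilde P$, and for a facet $\tau=\partial_j\sigma$ put $o(\sigma,\tau)=(-1)^jo(\sigma)$. These signs are $H$-invariant. If $\tau$ is an interior wall, the two chambers that contain it give opposite signs. If $\tau\subset\partial\widetilde P$, we write $o(\tau)=o(\sigma,\tau)$ for the unique chamber $\sigma\supset\tau$; this sign compares the vertex order of $\tau$ with the boundary orientation. A sum over $H\backslash E$ means a sum over representatives of the $H$-orbits in $E$, with an $H$-invariant summand.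

\section{Packing, straight simplices and currents}\label{sec:tools}

\subsection*{Packing}
The lower curvature bound enters through volume comparison: a ball of radius $r$ in $X$ has volume at least that of the Euclidean $r$-ball, since $K\le0$, and at most that of the $r$-ball in constant curvature $-C$, since $K\ge-C$, both in dimension $d$. For $\lambda>0$ and $R\ge0$ let $\mathcal N_\lambda(R)$ be the integer part of the volume of the $(R+\lambda/2)$-ball in curvature $-C$ divided by the volume of the Euclidean $\lambda/2$-ball. It is nondecreasing in $R$. A set is \emph{$\lambda$-separated} if distinct points have distance at least $\lambda$.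

\begin{lemma}\label{lem:pack}
A $\lambda$-separated subset of $X$ has at most $\mathcal N_\lambda(R)$ points in any closed ball of radius $R$.
\end{lemma}

\begin{proof}
The open $\lambda/2$-balls around these points are disjoint and lie in a ball of radius $R+\lambda/2$.
\end{proof}

For $\gamma\in\Gamma$ and $y\in X$ put $d_\gamma(y)=d(y,\gamma y)$ and $\delta(y)=\min_{\gamma\ne1}d_\gamma(y)>0$; the number $\delta(y)$ is twice the injectivity radius of $X/\Gamma$ at the image of $y$. Each $d_\gamma$ is $2$-Lipschitz and convex along geodesics, and $\delta$ is $2$-Lipschitz and $\Gamma$-invariant. If $\delta(y)\ge\lambda$, the map $\gamma\mapsto\gamma y$ is injective with $\lambda$-separated image, so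
\begin{equation}\label{eq:count}
\#\{\gamma\in\Gamma: d(\gamma y,z)\le R\}\le\mathcal N_\lambda(R)\qquad\text{if }\delta(y)\ge\lambda,\ z\in X.
\end{equation}

\subsection*{Straight simplices}
Let $\Delta^j$ be the standard simplex with vertices $e_0,\dots,e_j$. For $x_0,\dots,x_j\in X$ define $\operatorname{str}(x_0,\dots,x_j)\colon\Delta^j\to X$ inductively as a geodesic cone: if $b=\operatorname{str}(x_0,\dots,x_{j-1})$, then $(1-s)u+se_j$ with $u\in\Delta^{j-1}$ is sent to the point at fraction $s$ of the geodesic from $b(u)$ to $x_j$. The construction commutes with isometries, and by induction on $j$ the restriction to a face is the straight simplex on the vertices of that face, in the induced order.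

The map is Lipschitz. By convexity of the distance, the images of $(u,s)$ and $(u',s)$ are at distance at most $(1-s)\,d(b(u),b(u'))$, and the images of $(u',s)$ and $(u',s')$ are at distance at most $|s-s'|\max_u d(b(u),x_j)$. If $p,p'\in\Delta^j$ have coordinates $(u,s),(u',s')$, then $p-p'=(1-s)(u-u')+(s-s')(e_j-u')$, so both $|s-s'|$ and $(1-s)|u-u'|$ are bounded by a multiple of $|p-p'|$, and induction applies. On the interior of $\Delta^j$ the map is smooth, because geodesics in $X$ depend smoothly on their endpoints. The \emph{volume} of the part of a straight simplex in a Borel set $E\subset X$ is the integral of the Jacobian over the preimage of $E$.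

A straight simplex can have arbitrarily large diameter, so it makes no sense to ask where it lies. What can be located is its volume. For $j\ge2$ the \emph{center} $c(x_0,\dots,x_j)$ is the point of the segment $[x_0,x_1]$ nearest to $x_2$. It depends only on the first three vertices, which will matter in Section~\ref{sec:filling}.

\begin{lemma}\label{lem:vol}
For $j\ge2$ and $R\ge0$, the part of $\operatorname{str}(x_0,\dots,x_j)$ outside the open ball $B(c,R)$ about its center has volume at most $v_j(R):=2^j(1+R)e^{-R}$. In particular the total volume is at most $2^j$. The function $v_j$ is decreasing and tends to $0$.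
\end{lemma}

\begin{proof}
Let $b=\operatorname{str}(x_0,\dots,x_{j-1})$ and $\ell(u)=d(b(u),x_j)$. Points with $\ell(u)=0$ contribute no volume. Elsewhere use coordinates $(u,a)$, where $a\in[0,\ell(u)]$ is the distance from $b(u)$ along the geodesic to $x_j$. The derivative in $a$ is the unit tangent of this geodesic. A derivative in $u$ is, up to a multiple of the tangent, a Jacobi field $J$ with $J(0)$ the corresponding derivative of $b$ and $J(\ell)=0$. So the Jacobian is $|J_1^\perp(a)\wedge\dots\wedge J_{j-1}^\perp(a)|$, where $\perp$ denotes normal components. By Rauch's comparison theorem for $K\le-1$,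
\begin{equation}\label{eq:rauch}
|J^\perp(a)|\le\frac{\sinh(\ell-a)}{\sinh\ell}\,|J^\perp(0)|\le e^{-a}|J^\perp(0)|;
\end{equation}
the second inequality holds because $2e^a\sinh(\ell-a)=e^\ell-e^{2a-\ell}\le2\sinh\ell$. Thus the linear map $J^\perp(0)\mapsto J^\perp(a)$ has norm at most $e^{-a}$, and the Jacobian at $(u,a)$ is at most $e^{-(j-1)a}|J_1^\perp(0)\wedge\dots\wedge J^\perp_{j-1}(0)|$, which is at most $e^{-(j-1)a}$ times the Jacobian of $b$ at $u$.

Let $j=2$. If $x_0=x_1$ or $x_2\in[x_0,x_1]$, the image lies in a geodesic and the area is $0$. Otherwise $c\ne x_2$. Parametrize the segment $b$ by arclength, and let $y\in b$ be at distance $s>0$ from $c$. Then $|J^\perp(0)|=\sin\alpha$, where $\alpha$ is the angle at $y$ between $[y,c]$ and $[y,x_2]$. By the first variation formula the angle at $c$ of the triangle $(y,c,x_2)$ is at least $\pi/2$. Since $K\le-1$, the angles of the triangle $(\bar y,\bar c,\bar x_2)$ in $\mathbb H^2$ with the same side lengths are at least as large: the angle at $\bar c$ is at least $\pi/2$, and the angle $\bar\alpha$ at $\bar y$ satisfies $\alpha\le\bar\alpha<\pi/2$. The perpendicular to $[\bar y,\bar c]$ at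 $\bar c$ meets the side $[\bar y,\bar x_2]$ and cuts off a right triangle with leg $s$ and adjacent angle $\bar\alpha$. If $\alpha'$ is its third angle, then $\cos\alpha'=\sin\bar\alpha\cosh s$, so $\sin\alpha\le1/\cosh s\le2e^{-s}$. The point $(y,a)$ is at distance at most $s+a$ from $c$, and $y$ can lie on either side of $c$, so the area outside $B(c,R)$ is at most
\[
2\iint_{s,a\ge0,\ s+a\ge R}2e^{-s-a}\,ds\,da=4\int_R^\infty re^{-r}\,dr=4(1+R)e^{-R}.
\]

Let $j\ge3$. Then $c$ is also the center of $b$. If $(u,a)$ is mapped outside $B(c,R)$, then $d(b(u),c)\ge R-a$. By induction, and since $e^{-(j-1)a}\le e^{-2a}$, the volume outside $B(c,R)$ is at most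
\[
\int_0^Re^{-2a}\,2^{j-1}(1+R)e^{-(R-a)}\,da+\int_R^\infty e^{-2a}\,2^{j-1}\,da\le2^{j-1}(1+R)e^{-R}+2^{j-2}e^{-2R},
\]
which is at most $v_j(R)$. Finally $v_j'(R)=-2^jRe^{-R}$.
\end{proof}

The lemma uses the upper curvature bound, and it has no analog for $j=1$: a segment can have any length.

\subsection*{Integral currents}
We must cut chains along level sets of distance functions and control the mass of the cuts. The language for this is that of integral currents with compact support \cite[Ch.~4]{Fed}. A \emph{rectifiable $j$-current} $T$ in a Riemannian manifold is a functional on smooth $j$-forms given by integration over an oriented $j$-rectifiable set with integer multiplicities, of compact support and finite mass. Its mass measure $\|T\|$ is the $j$-volume of the set weighted by the absolute multiplicity, and $\mathbf M(T)$ is the total mass. The boundary is $\partial T(\omega)=T(d\omega)$, and $T$ is \emph{integral} if $\partial T$ is rectifiable too; rectifiable $0$-currents are integral. We use the following facts.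
\begin{itemize}
\item[(C1)] For a Borel set $E$, the restriction $T\llcorner E$ is rectifiable with mass measure $\|T\|(E\cap\,\cdot\,)$. A locally Lipschitz map $f$ induces a push-forward $f_\#$ that commutes with $\partial$ and satisfies $(f_\#T)\llcorner E=f_\#(T\llcorner f^{-1}E)$. If $f$ is locally $1$-Lipschitz, then $\|f_\#T\|(E)\le\|T\|(f^{-1}E)$. A Lipschitz simplex defines the integral current $\sigma_\#[\![\Delta^j]\!]$, whose mass in $E$ is at most the volume of the part of $\sigma$ in $E$.
\item[(C2)] (Slicing.) If $T$ is integral of dimension at least $1$ and $u$ is $1$-Lipschitz, then for almost every $r$ the currents $T\llcorner\{u<r\}$ and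
\[
\langle T,u,r\rangle:=\partial(T\llcorner\{u<r\})-(\partial T)\llcorner\{u<r\}
\]
are integral, the latter is supported in $\{u=r\}\cap\operatorname{spt}T$, and $\partial\langle T,u,r\rangle=-\langle\partial T,u,r\rangle$ if $\dim T\ge2$. For every Borel set $E$ the \emph{coarea inequality} holds:
\[
\int_a^b\|\langle T,u,r\rangle\|(E)\,dr\le\|T\|(E\cap\{a\le u\le b\}).
\]
\item[(C3)] (Homotopy formula.) If $h\colon[0,1]\times U\to U$ is smooth and $T$ is an integral cycle with compact support in $U$, then $h_{1\#}T-h_{0\#}T$ is the boundary of an integral current with compact support in $U$.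
\item[(C4)] An integral $0$-current is a finite integer combination of point masses, so its mass is an integer. A rectifiable $j$-current supported in a submanifold of dimension less than $j$ is zero.
\end{itemize}

\begin{lemma}\label{lem:hom}
Let $Z$ be a Riemannian manifold. For open $U\subset Z$ let $\mathbf I_*(U)$ be the complex of integral currents with compact support in $U$ and $L_*(U)$ the complex of Lipschitz singular chains with integer coefficients. The natural maps from $L_*(U)$ to $\mathbf I_*(U)$ and to the singular chain complex induce isomorphisms on homology.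
\end{lemma}

\begin{proof}
Call an open set $U$ strongly convex if any two of its points are joined by a unique minimal geodesic of $Z$, which lies in $U$ and depends smoothly on the endpoints. Small balls are strongly convex, and so are intersections of finitely many strongly convex sets. On a nonempty strongly convex set, the geodesic contraction to a point, together with (C3) for currents and the prism operator for chains, shows that all three homologies are $\mathbb Z$ in degree $0$, detected by $T\mapsto T(1)$ or by the augmentation, and vanish in positive degrees. So the lemma holds for such sets.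

All three theories have compatible Mayer--Vietoris sequences for two open sets $U,U'$. For singular and Lipschitz chains this follows from barycentric subdivision. For currents, the sequence
\[
0\to\mathbf I_*(U\cap U')\to\mathbf I_*(U)\oplus\mathbf I_*(U')\to\mathbf I_*(U\cup U')\to0
\]
is exact. Only surjectivity needs an argument. Given $T$, the compact sets $\operatorname{spt}T\setminus U$ and $\operatorname{spt}T\setminus U'$ are disjoint; choose a smooth compactly supported $f$ equal to $2$ on the first and to $-1$ on the second. By (C2), applied to a multiple of $f$, for almost every $r\in(0,1)$ the decomposition $T=T\llcorner\{f<r\}+T\llcorner\{f\ge r\}$ has integral terms, supported in $U$ and $U'$ respectively.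

If $U_1,\dots,U_m$ are strongly convex, then $(U_1\cup\dots\cup U_{m-1})\cap U_m$ is a union of $m-1$ strongly convex sets, so the five lemma and induction on $m$ give the lemma for finite unions. Every open set is a directed union of finite unions of strongly convex balls, and all three homologies commute with directed unions because chains have compact support.
\end{proof}

We write $H_q(U;\mathbb Z)$ for all three groups.

\subsection*{Straightening the pages}
Since $\Gamma$ acts freely on the vertices of $\mathcal K$, there is a $\Gamma$-equivariant map $\varphi$ from the vertices of $\mathcal K$ to $X$; fix one. For a simplex $\sigma$ of $\mathcal K$ let $[\![\sigma]\!]$ be the integral current of the straight simplex on the $\varphi$-images of its ordered vertices, and let $c(\sigma)$ be the center if $\dim\sigma\ge2$. Then $[\![\gamma\sigma]\!]=\gamma_\#[\![\sigma]\!]$ and $c(\gamma\sigma)=\gamma c(\sigma)$ for $\gamma\in\Gamma$, and $\partial[\![\sigma]\!]=\sum_j(-1)^j[\![\partial_j\sigma]\!]$. Let $Y=X/H$ with projection $\operatorname{pr}\colon X\to Y$, a local isometry. The straight simplices fit together to an $H$-equivariant continuous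 map $s\colon F\to X$, which induces $\bar s\colon\Sigma_0\to Y$. The central object of the proof is the straightened branch locus
\begin{equation}\label{eq:beta}
\beta=\sum_{\tau\in H\backslash\{\text{walls in }F\}}o(\tau)\operatorname{pr}_\#[\![\tau]\!].
\end{equation}
It is the current of the image under $\bar s$ of the simplicial fundamental cycle of $\Sigma_0$, so $\beta$ is an integral $(n-1)$-cycle and $[\beta]=\bar s_*[\Sigma_0]$ in $H_{n-1}(Y;\mathbb Z)$ by Lemma~\ref{lem:hom}.

\section{The case of an isometric rotation}\label{sec:model}

The mechanism of the proof is visible in the following special case, which is not used in the proof of Theorem~\ref{thm:quant}. It includes $n=2$, where $P$ is a surface, $\Sigma_0$ turns out to be a closed geodesic, and the slices below are curves; the reader may keep this case in mind. Let $\omega_{n-1}$ be the volume of the Euclidean unit ball of dimension $n-1$.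

\begin{proposition}\label{prop:model}
Let $n\ge2$ and $\theta>0$. Suppose that $M$ carries a metric with $-C\le K\le-1$ for which $\bar t$ is an isometry, that $X=\widetilde M$, and that $\delta\ge\theta$ on $X$. Then $k\le\mathcal N_\theta(2R_0)$, where $R_0=1+2^nN/\bigl(\omega_{n-1}(\theta/2)^{n-1}\bigr)$.
\end{proposition}

\begin{proof}
Now $G$ acts on $X$ by isometries. For $0<m<k$ the set $\operatorname{Fix}(t^m)$ is convex, because geodesics between fixed points are unique. So it is a connected subset of $\widetilde\Sigma$ containing the component $F$, and $\operatorname{Fix}(t^m)=F$. In the same way every component of $\widetilde\Sigma$ is the fixed set of a lift of $\bar t$, hence convex. Let $U=\{x\in X: d(x,F)<R_0\}$ and suppose that $k>\mathcal N_\theta(2R_0)$.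

\emph{(a) $U\cap\widetilde\Sigma=F$.} Let $x\in U\cap\widetilde\Sigma$ and $y\in F$ with $d(x,y)<R_0$. The points $t^ix$, $0\le i<k$, lie in the $\theta$-separated set $\Gamma x$ by Lemma~\ref{lem:basic}, and $d(t^ix,y)=d(x,y)<R_0$. By Lemma~\ref{lem:pack} two of them coincide, so $x$ is fixed by some $t^m$ with $0<m<k$, and $x\in F$.

\emph{(b) If $g\in\Gamma$ and $gU\cap U\ne\emptyset$, then $g\in H$.} Let $x,gx\in U$ be within $R_0$ of $y,y'\in F$ respectively. The conjugates $g_i=t^igt^{-i}\in\Gamma$ satisfy $d(g_iy,y')=d(gy,y')<2R_0$, because $t$ fixes $y$ and $y'$. By \eqref{eq:count} two of them coincide, so $g$ commutes with some $t^m$, $0<m<k$, and $gF=\operatorname{Fix}(gt^mg^{-1})=F$.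

Let $u=d_M(\,\cdot\,,\Sigma_0)$. By (b), $U/H$ embeds in $M$ as the tube $\{u<R_0\}$, and by (a) the tube meets $\Sigma$ only in $\Sigma_0$.

\emph{(c) The page crosses the tube.} Take for $\varphi$ the inclusion of the vertices. Straighten the at most $N$ simplices of dimension $n$ of $P_0$, project them to $M$, and add them with the signs $o$. This gives an integral current $T$ in $M$ with $\mathbf M(T)\le2^nN$ by Lemma~\ref{lem:vol}. Interior walls cancel, and by convexity the straightened boundary walls stay in their components of $\Sigma$. So $\partial T=\beta+\beta'$, with $\beta$ supported in $\Sigma_0$ and $\beta'$ supported in $\Sigma\setminus\Sigma_0$, outside the tube. The map $s\colon F\to F$ is equivariantly homotopic to the identity along geodesics, so $\beta$ represents the fundamental class of $\Sigma_0$; by Lemma~\ref{lem:hom} and (C4), $\beta$ is integration over $\Sigma_0$. The nearest point projection $X\to F$ is $1$-Lipschitz and $H$-equivariant, so it defines a locally $1$-Lipschitz retraction $\pi$ of the tube to $\Sigma_0$. For almost every $r\in(0,R_0)$ we have $\partial(T\llcorner\{u<r\})=\beta+\langle T,u,r\rangle$, and $\pi_\#(T\llcorner\{u<r\})=0$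 by (C4). Hence $\pi_\#\langle T,u,r\rangle=-\beta$, so each slice has mass at least $\operatorname{vol}(\Sigma_0)$, and the coarea inequality gives $R_0\operatorname{vol}(\Sigma_0)\le2^nN$. But a $\theta/2$-ball of the totally geodesic submanifold $F$ injects into $\Sigma_0=F/H$, so $\operatorname{vol}(\Sigma_0)\ge\omega_{n-1}(\theta/2)^{n-1}$. This contradicts the choice of $R_0$.
\end{proof}

In the setting of Theorem~\ref{thm:quant} four things are lost.

First, $t$ does not act on $X$, so convexity of fixed sets is not available. Smith theory supplies $\operatorname{Fix}(t^m)=F$ and $[\beta]\ne0$ (Section~\ref{sec:smith}).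

Second, there is no lower bound for $\delta$. The count \eqref{eq:count} works only near points where $\delta$ is bounded below, and the thin part must be understood through the Margulis lemma (Section~\ref{sec:thin}).

Third, there is no totally geodesic $F$ and no projection $\pi$. The bound ``slices have mass at least $\operatorname{vol}(\Sigma_0)$'' is replaced by the statement that a cycle of dimension at least two with little mass in the thick part of $Y$ bounds (Section~\ref{sec:small}). This is where $n\ge3$ is essential.

Fourth, steps (a) and (b) used that the $k$ pages have the same geometry. In general the $k$ straightened pages are unrelated. A pigeonhole argument finds many pages whose parts near $\beta$ have the same combinatorics, and for these (a) and (b) survive (Section~\ref{sec:pigeon}). Section~\ref{sec:filling} then carries out step (c).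

\section{Fixed sets of the rotation}\label{sec:smith}

We include the proof of the version of Smith's theorem that we need. A space is \emph{$\mathbb F_p$-acyclic} if it has the $\mathbb F_p$-homology of a point; such a space is connected. Hypothesis (H1) enters here.

\begin{lemma}[Smith's theorem]\label{lem:smith}
If $g\in G$ has prime order $p$ and $\operatorname{Fix}(g)\ne\emptyset$, then $\operatorname{Fix}(g)$ is $\mathbb F_p$-acyclic.
\end{lemma}

\begin{proof}
We first make the action simplicial. Choose a triangulation of $V$, unrelated to that of $P$, in which $\Sigma$ is a full subcomplex, and order its vertices. A closed simplex $\sigma\not\subset\Sigma$ meets $\Sigma$ in a proper face, possibly empty, so $\sigma\setminus\Sigma$ is convex and lifts to the covering $M\setminus\Sigma\to V\setminus\Sigma$. Each lift extends continuously to $\sigma$: if $x_\nu\to x\in\sigma\cap\Sigma$, the lifts of $x_\nu$ can accumulate in the compact space $M$ only at the unique preimage of $x$. Simplices in $\Sigma$ have a unique lift. So $M$ is a finite complex of simplices that inject into $V$, and lifting once more makes $\widetilde M$ a finite-dimensional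 complex of ordered simplices permuted by $G$. An element that preserves a simplex fixes it pointwise, because it covers the identity of $V$. An element that fixes an interior point of a simplex preserves the simplex, so $\operatorname{Fix}(g)$ is a subcomplex.

Let $C_*$ be the chain complex of $\widetilde M$ over $\mathbb F_p$, let $C_*^g$ be the chain complex of $\operatorname{Fix}(g)$, and let $D=1-g$. The group ring $\mathbb F_p[\langle g\rangle]$ is $\mathbb F_p[D]/(D^p)$, so on a free module $\ker D^j=\operatorname{im}D^{p-j}$ for $1\le j\le p-1$. In each degree, $C_*$ is the sum of $C^g_*$, on which $D=0$, and the free module spanned by the simplices that are not fixed. Hence the kernel of $D^j$ on $C_*$ is the direct sum of the subcomplexes $D^{p-j}C_*$ and $C_*^g$, and there are exact sequences of complexes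
\[
0\to D^{p-j}C_*\oplus C^g_*\to C_*\to D^jC_*\to0\qquad(1\le j\le p-1).
\]
Since $\widetilde M$ is contractible, $H_q(C_*)=0$ for $q\ge1$, so $H_q(D^jC_*)\cong H_{q-1}(D^{p-j}C_*)\oplus H_{q-1}(C_*^g)$ for $q\ge2$. For $q>n+1$ the left side vanishes for all $j$. Descending induction on $q$ gives $H_q(D^jC_*)=0$ and $H_q(C^g_*)=0$ for all $q\ge1$ and all $j$. Finally, $H_1(D^jC_*)=0$ shows that $H_0(C^g_*)$ injects into $H_0(C_*)=\mathbb F_p$, and it is nonzero.
\end{proof}

\begin{lemma}\label{lem:fix}
Let $m$ be an integer not divisible by $k$.
\begin{itemize}
\item[(a)] $\operatorname{Fix}(t^m)=F$, and $F$ is $\mathbb F_p$-acyclic for every prime $p$ dividing $k$.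
\item[(b)] If $g\in\Gamma$ commutes with $t^m$, then $g\in H$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Suppose first that $t^m$ has prime order $p$. By Lemma~\ref{lem:smith}, $\operatorname{Fix}(t^m)$ is $\mathbb F_p$-acyclic, hence connected. It lies in $\widetilde\Sigma$, because $\bar t^{\,m}$ has no fixed point off $\Sigma$, and it contains the component $F$ of $\widetilde\Sigma$. So it equals $F$. Taking $m=k/p$ gives the acyclicity. In general some power $t^{mm'}$ has prime order, and $F\subset\operatorname{Fix}(t^m)\subset\operatorname{Fix}(t^{mm'})=F$.

(b) We have $gF=\operatorname{Fix}(gt^mg^{-1})=\operatorname{Fix}(t^m)=F$.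
\end{proof}

\begin{proposition}\label{prop:beta}
The class $[\beta]\in H_{n-1}(Y;\mathbb Z)$ is not zero.
\end{proposition}

\begin{proof}
Let $p$ be a prime dividing $k$. For a regular covering $E\to E/H$, the Cartan--Leray spectral sequence has $E^2_{ab}=H_a(H;H_b(E;\mathbb F_p))$, converges to $H_{a+b}(E/H;\mathbb F_p)$, and is natural for equivariant maps. Both $F$ and $X$ are $\mathbb F_p$-acyclic, so $s\colon F\to X$ induces an isomorphism on $E^2$, and $\bar s$ induces an isomorphism on $\mathbb F_p$-homology. The fundamental class of the closed oriented manifold $\Sigma_0$ is nonzero modulo $p$, so $[\beta]=\bar s_*[\Sigma_0]$ is nonzero modulo $p$.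
\end{proof}

The rest of the proof shows that $[\beta]=0$ if $n\ge3$ and $k$ is large.

\section{The thin part}\label{sec:thin}

By the Margulis lemma \cite[\S8]{BGS} there is $\mu=\mu(d,C)>0$ such that for every $y\in X$ the group generated by the finite set $\{\gamma\in\Gamma:d_\gamma(y)<\mu\}$ is virtually nilpotent. Fix
\[
\varepsilon=\mu/2,\qquad\theta=\varepsilon/3,\qquad\mathcal N=\mathcal N_\theta .
\]
The function $\delta$ descends to a $2$-Lipschitz function on $Y$. We write $Y_{<a}=\{\delta<a\}$ and $Y_{\ge a}=\{\delta\ge a\}$, and likewise in $X$. Note that $\delta$ is defined by all of $\Gamma$, although $Y$ is the quotient by $H$ only: the count \eqref{eq:count} must apply to elements of $\Gamma$. Since we have no control of mass in the thin part, we show that it carries no homology in degrees at least two. This is the only use of (H2).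

\begin{lemma}\label{lem:cyc}
A nontrivial finitely generated virtually nilpotent subgroup $\Lambda$ of $\Gamma$ is infinite cyclic.
\end{lemma}

\begin{proof}
$\Lambda$ is torsion-free, hence infinite. Let $\Lambda_0$ be a nilpotent subgroup of finite index; it is nontrivial and finitely generated, and it has a central element $z\ne1$. For $g\in\Lambda_0$ the group $\langle g,z\rangle$ is abelian, hence infinite cyclic by (H2), so some power $g^a$ with $a\ne0$ lies in $\langle z\rangle$. Thus $\Lambda_0/\langle z\rangle$ is a finitely generated nilpotent torsion group, which is finite. So $\Lambda$ is torsion-free and contains $\mathbb Z$ with finite index, and such a group is isomorphic to $\mathbb Z$.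
\end{proof}

\subsection*{Isometries}
Let $\partial X$ be the boundary at infinity. Since $K\le-1$, two distinct points of $\partial X$ are the ends of a unique geodesic line. For $\xi\in\partial X$ let $\Phi_s$, $s\ge0$, be the flow along the unit speed rays to $\xi$. If $y,y'$ lie on a common horosphere centered at $\xi$, then $d(\Phi_sy,\Phi_sy')\to0$: by \eqref{eq:rauch} in the limit $\ell\to\infty$, the flow shrinks the length of a curve in the horosphere by the factor $e^{-s}$.

Let $1\ne\gamma\in\Gamma$, and let $\operatorname{Fix}_\infty(\gamma)$ be its fixed set in $\partial X$. The isometry $\gamma$ has no fixed point in $X$. If it translates a geodesic line, its \emph{axis}, it is called \emph{axial}. Then $d_\gamma$ attains its minimum at every point of the axis, and $\operatorname{Fix}_\infty(\gamma)$ consists of the two ends of the axis: if a third point $\xi$ were fixed, $\gamma$ would fix the unique point of the axis where a Busemann function of $\xi$ is minimal. In particular the axis is unique. If $\gamma$ is not axial, it is \emph{parabolic}: it fixes a point of $\partial X$ and preserves the horospheres centered there \cite[II.8.25]{BH}.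 It fixes no second point, since it would then translate the line that joins the two.

For $m\ne0$ we have $\operatorname{Fix}_\infty(\gamma^m)=\operatorname{Fix}_\infty(\gamma)$. If $\gamma$ is axial, $\gamma^m$ translates the same axis. If $\gamma$ is parabolic, so is $\gamma^m$: otherwise $\gamma$ would preserve the unique axis of $\gamma^m$ and, having no fixed point, translate it. Then $\operatorname{Fix}_\infty(\gamma)\subset\operatorname{Fix}_\infty(\gamma^m)$ are both single points. So all nontrivial elements of an infinite cyclic subgroup have the same $\operatorname{Fix}_\infty$.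

\begin{lemma}\label{lem:thin}
$H_q(Y_{<\varepsilon};\mathbb Z)=0$ for $q\ge2$.
\end{lemma}

\begin{proof}
For a subset $\eta\subset\partial X$ of the form $\operatorname{Fix}_\infty(\gamma)$ let $U_\eta$ be the union of the open convex sets $\{d_\gamma<\varepsilon\}$ over all $\gamma\in\Gamma\setminus\{1\}$ with $\operatorname{Fix}_\infty(\gamma)=\eta$. These sets cover $X_{<\varepsilon}$. They are disjoint: the elements with $d_\gamma(y)<\varepsilon$ generate a cyclic group by the Margulis lemma and Lemma~\ref{lem:cyc}, so the nontrivial ones share $\operatorname{Fix}_\infty$. Since $hU_\eta=U_{h\eta}$, the set $Y_{<\varepsilon}$ is the disjoint union of the open sets $U_\eta/H_\eta$, where $H_\eta=\operatorname{Stab}_H(\eta)$ and $\eta$ runs over representatives of the $H$-orbits. We show that a nonempty $U_\eta$ is weakly contractible and that $H_\eta$ is a directed union of groups that are trivial or infinite cyclic. Then $H_q(U_\eta/H_\eta;\mathbb Z)=H_q(H_\eta;\mathbb Z)=0$ for $q\ge2$, because group homology commutes with directed unions.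

\emph{Axial case, $|\eta|=2$.} Let $\ell$ be the line with ends $\eta$; it is the axis of each $\gamma$ with $\operatorname{Fix}_\infty(\gamma)=\eta$. If $d_\gamma(y)<\varepsilon$ and $y'$ is the projection of $y$ to $\ell$, then $d_\gamma(y')\le d_\gamma(y)$, so by convexity $d_\gamma<\varepsilon$ on $[y,y']$. As $d_\gamma$ is constant on $\ell$, we have $\ell\subset U_\eta$, and $U_\eta$ deformation retracts to $\ell$. The group $H_\eta$ acts freely and properly by isometries on $\ell\cong\mathbb R$, so it is trivial or infinite cyclic.

\emph{Parabolic case, $\eta=\{\xi\}$.} Let $\gamma$ be parabolic with fixed point $\xi$. It commutes with $\Phi_s$, so $d_\gamma(\Phi_sy)=d(\Phi_sy,\Phi_s\gamma y)$. This function of $s\ge0$ is convex and bounded, hence nonincreasing, so $\Phi_sU_\eta\subset U_\eta$. It tends to $0$, because $y$ and $\gamma y$ lie on one horosphere, and by Dini's theorem the convergence is uniform for $y$ in a compact set. Fix one such $\gamma_0$. Every compact subset of $U_\eta$ is moved by $\Phi_s$, within $U_\eta$, into the convex set $\{d_{\gamma_0}<\varepsilon\}\subset U_\eta$. So $U_\eta$ is weakly contractible.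

No $g\in\Gamma$ that fixes $\xi$ is axial. Otherwise $\xi$ is an end of the axis; after replacing $g$ by $g^{-1}$ if necessary, the points $g^mx$, for $x$ on the axis, move along the ray from $x$ to $\xi$. Then $d(x,g^{-m}\gamma_0g^mx)=d_{\gamma_0}(g^mx)\to0$ with $g^{-m}\gamma_0g^m\ne1$, which contradicts $\delta(x)>0$. So all nontrivial elements of $H_\eta$ are parabolic with fixed point $\xi$. Finitely many of them all have displacement less than $\mu$ at $\Phi_sy$ for large $s$, so they lie in a cyclic group by the Margulis lemma and Lemma~\ref{lem:cyc}. Thus the finitely generated subgroups of $H_\eta$ are trivial or infinite cyclic.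
\end{proof}

\section{Cycles with little mass in the thick part}\label{sec:small}

\begin{proposition}\label{prop:small}
Let $q\ge2$. There is $m_0=m_0(q,d,C)>0$ such that every integral $q$-cycle $S$ with compact support in $Y$ and $\|S\|(Y_{\ge\theta})<m_0$ is null-homologous in $Y$ over $\mathbb Z$.
\end{proposition}

\begin{remark}\label{rem:small}
Both $q\ge2$ and (H2) are needed. If $\Gamma=H=\langle\gamma\rangle$ with $\gamma$ axial of translation length less than $\theta$, the quotient of the axis is a $1$-cycle in $Y_{<\theta}$ that generates $H_1(Y;\mathbb Z)$. If $\Gamma=H=\mathbb Z^q$ acts on the upper half-space model of $\mathbb H^d$, $d>q$, by horizontal translations, a horizontal $q$-torus at large height lies in $Y_{<\theta}$ and generates $H_q(Y;\mathbb Z)$.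
\end{remark}

The idea is to cover the thick part of the support by small convex balls and to cut $S$ into pieces subordinate to the cover, with one remaining piece in the thin part. The pieces meet along $(q-1)$-dimensional interfaces, these meet along $(q-2)$-dimensional ones, and so on down to $0$-dimensional corners. Convexity lets us fill everything in positive dimensions, so the only obstruction sits in the corners. Their mass is an integer, and by the coarea inequality it can be made smaller than $1$.

\begin{proof}
Put $\rho=\varepsilon/48$, so that $\theta=16\rho$, and put $\kappa=\mathcal N_\rho(2\rho)$ and $m_0=(\rho/\kappa)^q$. Let $A=Y_{<\varepsilon/2}$, and let $y_1,\dots,y_s$ be a maximal $\rho$-separated subset of the compact set $\operatorname{spt}S\setminus A$. If $s=0$, then $S$ is supported in $Y_{<\varepsilon}$ and bounds by Lemmas~\ref{lem:thin} and~\ref{lem:hom}. Let $s\ge1$, and put $u_a=d_Y(\,\cdot\,,y_a)$ and $B_a=\{u_a<3\rho\}$.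

\medskip\noindent\emph{Step 1: the cover.}
\begin{itemize}
\item[(i)] \emph{An integral cycle of dimension at least $1$ with compact support in an intersection $B_{a_1}\cap\dots\cap B_{a_l}$ bounds an integral current with compact support there.} Distinct lifts of $y_a$ are at distance at least $\delta(y_a)\ge24\rho$. So the $3\rho$-balls around them are disjoint, and each maps homeomorphically to $B_a$. At most one lift of $B_b$ meets a given lift of $B_a$, since two such lifts would have centers at distance less than $12\rho$. Hence the intersection is a copy of an intersection of balls in $X$, which is convex, and (C3) applies to the geodesic contraction.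
\item[(ii)] \emph{$\{u_a\le2\rho\}\subset Y_{\ge\theta}$, and every point lies in at most $\kappa$ of these sets.} On $\{u_a\le2\rho\}$ we have $\delta\ge24\rho-4\rho\ge\theta$. If $y$ lies in several of the sets, lift $y$ and choose lifts of the corresponding $y_a$ within $2\rho$ of it; they are $\rho$-separated, and Lemma~\ref{lem:pack} applies.
\item[(iii)] \emph{If $B_a\cap A\ne\emptyset$, then $B_a\subset Y_{<\varepsilon}$,} since $B_a$ has diameter at most $6\rho$ and so $\delta<24\rho+12\rho<\varepsilon$ on it.
\item[(iv)] \emph{A point of $\operatorname{spt}S$ with $u_a\ge\rho$ for all $a$ lies in $A$,} by maximality.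
\end{itemize}

\medskip\noindent\emph{Step 2: cutting.} A \emph{system on $\{1,\dots,m\}$} is a family of integral currents $S_I$, indexed by nonempty tuples $I$ in $\{1,\dots,m\}$, that is antisymmetric in the indices, vanishes if an index repeats or $|I|>q+1$, has $\dim S_I=q+1-|I|$, and satisfies $\sum_aS_a=S$ and
\begin{equation}\label{eq:system}
\partial S_I=\sum_bS_{Ib}\qquad(|I|\le q).
\end{equation}
The largest index $m$ marks the part that has not yet been cut. For $m=1$ take $S_1=S$. Given a system on $\{1,\dots,m\}$ with $m\le s$, put $u=u_m$, take $r=r_m\in[\rho,2\rho]$ outside the null set excluded by (C2), and define a system $S'$ on $\{1,\dots,m+1\}$ as follows. For tuples $J$ in $\{1,\dots,m-1\}$, with $J$ possibly empty except in the first formula, put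
\[
S'_J=S_J,\quad S'_{J,m}=S_{Jm}\llcorner\{u<r\},\quad S'_{J,m+1}=S_{Jm}\llcorner\{u\ge r\},\quad S'_{J,m,m+1}=\langle S_{Jm},u,r\rangle,
\]
where the slice is $0$ if $\dim S_{Jm}=0$, and extend antisymmetrically. Then $S'_{J,m}+S'_{J,m+1}=S_{Jm}$, which gives $\sum_aS'_a=S$. We verify \eqref{eq:system}; all sums are over $b<m$.
\begin{align*}
\partial S'_J&=\textstyle\sum S_{Jb}+S_{Jm}=\sum S'_{J,b}+S'_{J,m}+S'_{J,m+1},\\
\partial S'_{J,m}&=\textstyle\langle S_{Jm},u,r\rangle+\sum S_{Jmb}\llcorner\{u<r\}=S'_{J,m,m+1}+\sum S'_{J,m,b},\\
\partial S'_{J,m+1}&=\textstyle-\langle S_{Jm},u,r\rangle+\sum S_{Jmb}\llcorner\{u\ge r\}=S'_{J,m+1,m}+\sum S'_{J,m+1,b},\\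
\partial S'_{J,m,m+1}&=\textstyle-\sum\langle S_{Jmb},u,r\rangle=\sum\langle S_{Jbm},u,r\rangle=\sum S'_{J,b,m,m+1}=\sum S'_{J,m,m+1,b}.
\end{align*}
In the second line $S_{Jmb}\llcorner\{u<r\}=-S'_{J,b,m}=S'_{J,m,b}$, and in the third $S_{Jmb}\llcorner\{u\ge r\}=-S'_{J,b,m+1}=S'_{J,m+1,b}$; the last equality in the fourth line is a cyclic permutation of three indices.

After cutting by $u_1,\dots,u_s$ we have a system on $\{1,\dots,s+1\}$. Write $\infty=s+1$ and call the other indices finite. Each step only keeps, restricts or slices currents, so supports do not grow. Currents with index $a$ are supported in $\{u_a\le r_a\}$ after step $a$, and currents with index $m+1$ arise from currents with index $m$ by passing to $\{u_m\ge r_m\}$. Hence in the final system $S_I$ has compact support in $B_a$ for each finite $a\in I$, and if $\infty\in I$ it is supported in $\operatorname{spt}S\cap\{u_b\ge r_b\text{ for all }b\}\subset A$ by (iv).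

\medskip\noindent\emph{Step 3: the corners can be made to vanish.} A corner arises from a current $S_I$ of dimension $e$ with $m\in I$ by $e$ further slicings, by functions $u_{b_1},\dots,u_{b_e}$ with $m\le b_1<\dots<b_e$, and each slicing costs on average a factor $\rho^{-1}$. This suggests the potential
\[
\Psi_m=\sum_{|I|=q+1}\mathbf M(S_I)+\sum_{I\ni m,\ |I|\le q}\rho^{-e(I)}\sum_{m\le b_1<\dots<b_{e(I)}\le s}\|S_I\|\Bigl(\bigcap_j\{u_{b_j}\le2\rho\}\Bigr),
\]
defined for the system on $\{1,\dots,m\}$, where $e(I)=q+1-|I|$ and $I$ runs over increasing tuples. By (ii), a point lies in $\bigcap_j\{u_{b_j}\le2\rho\}$ for at most $\kappa^q$ choices of $b_1<\dots<b_q$, and only if it lies in $Y_{\ge\theta}$. So $\Psi_1\le\rho^{-q}\kappa^q\|S\|(Y_{\ge\theta})<1$.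

We claim that the average of $\Psi_{m+1}$ over $r_m\in[\rho,2\rho]$ is at most $\Psi_m$. The terms of $\Psi_{m+1}$ are of four kinds.
\begin{itemize}
\item Masses of $0$-dimensional $S'_J$, $S'_{J,m}$ and $S'_{J,m+1}$. Since $\mathbf M(S'_{J,m})+\mathbf M(S'_{J,m+1})=\mathbf M(S_{Jm})$, they add up to the first sum in $\Psi_m$.
\item Terms for $I=(J,m+1)$ with $|I|\le q$. Since $\|S'_{J,m+1}\|\le\|S_{Jm}\|$, they are bounded by the terms of $\Psi_m$ for $I=Jm$ with $b_1>m$.
\item Masses of $0$-dimensional slices $S'_{J,m,m+1}$. Here $e(Jm)=1$, and by the coarea inequality the average is at most $\rho^{-1}\|S_{Jm}\|(\{u_m\le2\rho\})$, the term of $\Psi_m$ for $I=Jm$ with $b_1=m$.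
\item Terms $\rho^{-(e-1)}\|S'_{J,m,m+1}\|(E)$ with $e=e(Jm)\ge2$ and $E=\bigcap_{j=2}^e\{u_{b_j}\le2\rho\}$, $m<b_2<\dots<b_e$. The average is at most $\rho^{-e}\|S_{Jm}\|(E\cap\{u_m\le2\rho\})$, the term of $\Psi_m$ for $I=Jm$ with $b_1=m$ and the same $b_2,\dots,b_e$.
\end{itemize}
Each term of $\Psi_m$ is used once, which proves the claim. So the set of $r_m$ with $\Psi_{m+1}\le\Psi_m$ has positive measure, and we choose the radii successively in these sets. For $m=s+1$ the second sum is empty, so $\sum_{|I|=q+1}\mathbf M(S_I)=\Psi_{s+1}<1$. By (C4), $S_I=0$ whenever $|I|=q+1$.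

\medskip\noindent\emph{Step 4: filling.} For a tuple $I$ with a finite index let $B_I$ be the intersection of the $B_a$ over the finite $a\in I$. Call $I$ \emph{void} if $\infty\in I$ and some finite $a\in I$ has $B_a\not\subset Y_{<\varepsilon}$. Then $B_a\cap A=\emptyset$ by (iii), so $S_I=0$; and a tuple that contains a void tuple is void. Put $Q_I=0$ if $|I|\ge q+1$ or an index repeats. By descending induction on $|I|\in\{q,\dots,2\}$ we construct antisymmetric integral currents $Q_I$ of dimension $q+2-|I|$, with compact support in $B_I$, zero for void $I$, such that
\[
\partial Q_I=Z_I:=S_I-\sum_bQ_{Ib}.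
\]
This equation holds for $|I|=q+1$ by Step 3. If it holds for tuples of length $l+1$ and $|I|=l$, where $1\le l\le q$, then by \eqref{eq:system} and antisymmetry
\[
\partial Z_I=\sum_bS_{Ib}-\sum_b\Bigl(S_{Ib}-\sum_cQ_{Ibc}\Bigr)=\sum_{b,c}Q_{Ibc}=0 .
\]
For $l\ge2$ the cycle $Z_I$ has dimension $q+1-l\ge1$ and compact support in $B_I$, so it bounds some $Q_I$ there by (i). Choose $Q_I$ for increasing $I$ and extend antisymmetrically. For void $I$ we have $Z_I=0$ and take $Q_I=0$. If $\infty\in I$ and $I$ is not void, then $B_I\subset Y_{<\varepsilon}$. So $Q_I$ is supported in $Y_{<\varepsilon}$ whenever $\infty\in I$.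

For $l=1$ we obtain $q$-cycles $Z_1,\dots,Z_s,Z_\infty$ whose sum is $\sum_aS_a-\sum_{a,b}Q_{ab}=S$. For finite $a$, the cycle $Z_a$ has compact support in $B_a$ and bounds by (i). The cycle $Z_\infty$ has compact support in $Y_{<\varepsilon}$ and bounds by Lemmas~\ref{lem:thin} and~\ref{lem:hom}; this is where $q\ge2$ is used.
\end{proof}

\section{Pages that agree near the branch locus}\label{sec:pigeon}

From now on $n\ge3$, so walls have dimension at least two and have centers. For a simplex $\sigma$ of $\widetilde P$ and $0\le i<k$ put $[\![\sigma]\!]_i=[\![t^i\sigma]\!]$ and $c_i(\sigma)=c(t^i\sigma)$. Thus we regard the $k$ straightened pages as $k$ straightenings of the single complex $\widetilde P$. Since $t$ commutes with $H$, each is $H$-equivariant: $[\![h\sigma]\!]_i=h_\#[\![\sigma]\!]_i$ and $c_i(h\sigma)=hc_i(\sigma)$. For $\sigma\subset F$ we have $t^i\sigma=\sigma$, so $[\![\sigma]\!]_i=[\![\sigma]\!]$ and $c_i(\sigma)=c(\sigma)$.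

\subsection*{Constants}
Let $m_0=m_0(n-1,d,C)$ be as in Proposition~\ref{prop:small}. Choose $r_0\ge1$ and then $L>0$ with
\begin{equation}\label{eq:const}
Nv_{n-1}(r_0)+(n+1)Nv_n(r_0)+(n+1)^2Nv_{n-1}(r_0)<\frac{m_0}2,\qquad\frac{(n+1)N2^n}L\le\frac{m_0}4,
\end{equation}
and put $D=2r_0+L$ and $D_1=2r_0+1$. Beyond distance $r_0$ from its center a simplex has negligible mass, and $L$ is the width of the tube in which we look for a small slice. These choices presuppose a filling made of at most $(n+1)N$ chambers modulo $H$. Packing alone bounds the number of chambers in the tube only by a number that grows with $D$, which would make the choice of $r_0$ and $L$ circular. The purpose of this section is to obtain, for large $k$, a count that does not depend on $D$.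

\subsection*{Reachable walls}
Counting works near $X_{\ge\theta}$, so we start from the walls of $F$ that are close to it. Let $F^*$ be the set of walls $\tau\subset F$ with $d(c(\tau),X_{\ge\theta})\le r_0$, where the distance to the empty set is $\infty$, and let $\mathcal C^*=\{c(\tau):\tau\in F^*\}$. Both sets are $H$-invariant and independent of $i$. By (N2), $\mathcal C^*$ is a union of at most $N$ orbits of $H$, hence locally finite. Since $X_{\ge\theta}$ is closed,
\begin{equation}\label{eq:anchor}
\text{for each }c\in\mathcal C^*\text{ there is }y\in X\text{ with }\delta(y)\ge\theta\text{ and }d(y,c)\le r_0 .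
\end{equation}
A wall $\tau$ is \emph{$i$-near} if $d(c_i(\tau),\mathcal C^*)\le D$. Two distinct walls are \emph{adjacent} if they are facets of a common chamber.

The $i$-near walls are the analog of the part of the page in the tube. But they may sit anywhere in the infinite complex $\widetilde P$, in positions that depend on $i$, so they cannot be compared for different $i$ by a pigeonhole argument. We therefore keep only those that are connected to $F^*$ through near walls. Let $\mathcal G_i$ be the graph whose vertices are the $i$-near walls, with $\tau,\tau'$ joined if they are adjacent and $d(c_i(\tau),c_i(\tau'))\le D_1$. The group $H$ acts on $\mathcal G_i$, and $F^*$ consists of vertices. Let $\mathcal R_i\supset F^*$ be the $H$-invariant set of vertices connected in $\mathcal G_i$ to an element of $F^*$; these walls are \emph{$i$-reachable}. Put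
\[
\ell_0=N^2\mathcal N(2D+2r_0),\qquad D_2=\ell_0D_1,\qquad b=(2n+1)^{\ell_0}.
\]

\begin{lemma}\label{lem:paths}
The $i$-near walls form at most $\ell_0$ orbits of $H$. Every $\tau\in\mathcal R_i$ is joined to some $\tau_*\in F^*$ by a path in $\mathcal G_i$ of length at most $\ell_0$; in particular $d(c_i(\tau),c(\tau_*))\le D_2$.
\end{lemma}

\begin{proof}
Let $c$ run over at most $N$ representatives of $H\backslash\mathcal C^*$. Every $i$-near wall has an $H$-translate $\tau$ with $c_i(\tau)$ in the closed ball $\bar B(c,D)$ for one of them, so it suffices to show that for fixed $c$ there are at most $N\mathcal N(2D+2r_0)$ such $\tau$. By (N1) the simplices $t^i\tau$ lie in at most $N$ orbits of $\Gamma$. Let $\sigma_0$ be a member of such an orbit with center $z\in\bar B(c,D)$. Any other member with center in $\bar B(c,D)$ is $\gamma\sigma_0$ with $\gamma z\in\bar B(c,D)$. With $y$ as in \eqref{eq:anchor},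
\[
d(\gamma y,y)\le d(\gamma y,\gamma c)+d(\gamma c,\gamma z)+d(\gamma z,c)+d(c,y)\le2D+2r_0,
\]
and \eqref{eq:count} bounds the number of such $\gamma$ by $\mathcal N(2D+2r_0)$.

Take a shortest path $\tau=\tau_0,\tau_1,\dots$ from $\tau$ to the $H$-invariant set $F^*$. If $\tau_{a'}=h\tau_a$ with $a<a'$ and $h\in H$, we could continue from $\tau_a$ with the $h^{-1}$-translate of the part after $\tau_{a'}$ and get a shorter path. So the vertices lie in distinct orbits and the length is less than $\ell_0$. Each edge moves the center by at most $D_1$.
\end{proof}

\subsection*{The pigeonhole}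
A wall lies in at most two chambers, so it is adjacent to at most $2n$ walls, and at most $b$ walls can be reached from it in at most $\ell_0$ adjacency steps. Let $\mathcal Q$ be the set of walls within $\ell_0$ adjacency steps of $F^*$. It does not depend on $i$, it has at most $Nb$ orbits of $H$, and it contains every $\mathcal R_i$ by Lemma~\ref{lem:paths}. Fix representatives of $H\backslash\mathcal Q$. The \emph{record} of $i$ lists, for each representative $\tau$, whether $\tau\in\mathcal R_i$ and, if so, one wall $\tau_*$ as in Lemma~\ref{lem:paths}. There are at most $1+b$ possible entries for each representative, hence at most $(1+b)^{Nb}$ possible records. The record determines the $H$-invariant set $\mathcal R_i$, and we extend $\tau\mapsto\tau_*$ to $\mathcal R_i$ by $(h\tau)_*=h\tau_*$, which is well defined because $H$ acts freely on walls. Put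
\[
\nu=\mathcal N(2D_2+2r_0),\qquad K_0=\nu\,(1+b)^{Nb}.
\]
These numbers depend only on $n,d,C,N$. \emph{Suppose from now on that $k>K_0$.} Then there is a set $I\subset\{0,\dots,k-1\}$ with $|I|>\nu$ on which the record is constant. Let $\mathcal R$ be the common set $\mathcal R_i$ and $\tau\mapsto\tau_*$ the common map, so that
\begin{equation}\label{eq:common}
d(c_i(\tau),c(\tau_*))\le D_2\qquad(\tau\in\mathcal R,\ i\in I).
\end{equation}
This replaces the identity $d(t^ix,y)=d(x,y)$ of Section~\ref{sec:model}: the rotated copies of $\tau$ stay near one point of $\mathcal C^*$. The next lemma corresponds to steps (a) and (b) there.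

\begin{lemma}\label{lem:rigid}
\begin{itemize}
\item[(a)] Every $\tau\in\mathcal R$ that lies in $\partial\widetilde P$ lies in $F$.
\item[(b)] If $g\in\Gamma$ and both $\tau$ and $g\tau$ belong to $\mathcal R$, then $g\in H$.
\end{itemize}
\end{lemma}

\begin{proof}
In both parts let $c_*=c(\tau_*)$ and let $y$ be as in \eqref{eq:anchor} for $c_*$. For distinct $i,j\in I$ the difference $i-j$ is not divisible by $k$.

(a) By \eqref{eq:bdrywall}, $t^i\tau=\gamma_i\tau$ with $\gamma_i\in\Gamma$, so $c_i(\tau)=\gamma_ic(\tau)$. Fix $i_0\in I$. For $i\in I$ the element $\gamma=\gamma_i\gamma_{i_0}^{-1}$ maps $z=c_{i_0}(\tau)$ to $c_i(\tau)$, and both points lie in $\bar B(c_*,D_2)$ by \eqref{eq:common}. Hence $d(\gamma y,y)\le d(y,z)+d(\gamma z,y)\le2D_2+2r_0$. By \eqref{eq:count} there are at most $\nu<|I|$ such elements, so $\gamma_i=\gamma_j$ for some $i\ne j$ in $I$. Then $t^{i-j}$ preserves $\tau$, so it fixes $\tau$ pointwise, and $\tau\subset F$ by Lemma~\ref{lem:fix}(a).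

(b) For $i\in I$ put $g_i=t^igt^{-i}\in\Gamma$, and let $c'=c((g\tau)_*)$. From $g_it^i\tau=t^ig\tau$ we get $g_ic_i(\tau)=c_i(g\tau)$. By \eqref{eq:common},
\[
d(g_iy,c')\le d(y,c_*)+d(c_*,c_i(\tau))+d(c_i(g\tau),c')\le r_0+2D_2 .
\]
By \eqref{eq:count}, $g_i=g_j$ for some $i\ne j$ in $I$. So $g$ commutes with $t^{i-j}$, and $g\in H$ by Lemma~\ref{lem:fix}(b).
\end{proof}

\section{Filling the branch locus}\label{sec:filling}

We construct an integral cycle $S$ with compact support in $Y$, homologous to $\beta$, with $\|S\|(Y_{\ge\theta})<m_0$. Fix $i\in I$. By Lemma~\ref{lem:vol} and (C1), for every chamber or wall $\sigma$,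
\begin{equation}\label{eq:tail}
\|[\![\sigma]\!]_i\|\bigl(X\setminus B(c_i(\sigma),r_0)\bigr)\le v_{\dim\sigma}(r_0).
\end{equation}
If $\tau\subset F$ is a wall not in $F^*$, then $B(c(\tau),r_0)$ is disjoint from $X_{\ge\theta}$, so
\begin{equation}\label{eq:thinwall}
\|[\![\tau]\!]\|(X_{\ge\theta})\le v_{n-1}(r_0)\qquad(\tau\subset F,\ \tau\notin F^*).
\end{equation}
If $F^*=\emptyset$, then $S=\beta$ has mass at most $Nv_{n-1}(r_0)<m_0$ in $Y_{\ge\theta}$ by (N2), \eqref{eq:thinwall} and \eqref{eq:const}. So let $F^*\ne\emptyset$.

\subsection*{The chambers of the filling}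
Let $\mathcal S$ be the $H$-invariant set of chambers $\sigma$ for which the set $\mathcal R(\sigma)$ of facets in $\mathcal R$ is nonempty. For each $j\in\{0,\dots,n\}$ consider the chambers with $\partial_j\sigma\in\mathcal R$. If two of them, $\sigma$ and $g\sigma$, lie in one $\Gamma$-orbit, then $\partial_j\sigma$ and $g\partial_j\sigma=\partial_j(g\sigma)$ belong to $\mathcal R$, so $g\in H$ by Lemma~\ref{lem:rigid}(b). With (N1) this gives the count anticipated in \eqref{eq:const}:
\begin{equation}\label{eq:Scount}
|H\backslash\mathcal S|\le(n+1)N .
\end{equation}

The sum of all $[\![\sigma]\!]_i$ with $\sigma\in\mathcal S$ is not yet a good filling. A facet $\tau\notin\mathcal R$ may have its center inside the tube, far from the centers of the reachable facets of $\sigma$, and then it contributes a large uncanceled term to the boundary. We therefore keep only the part of each chamber near the centers of its reachable facets. For $\sigma\in\mathcal S$ let $w_\sigma=\min_{\tau\in\mathcal R(\sigma)}d(\,\cdot\,,c_i(\tau))$, a $1$-Lipschitz function on $X$ with $w_{h\sigma}\circ h=w_\sigma$ for $h\in H$. Let $w=d_Y(\,\cdot\,,\operatorname{pr}\mathcal C^*)$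 and $\Omega_R=\{w<R\}\subset Y$, so that $\widetilde\Omega_R:=\operatorname{pr}^{-1}\Omega_R=\{d(\,\cdot\,,\mathcal C^*)<R\}$. Put $\bar R=r_0+L$, so $\bar R+r_0=D$. The constants $D$ and $D_1$ were chosen to make the following closure property true.

\begin{lemma}\label{lem:closure}
Let $\sigma\in\mathcal S$ and $y\in\widetilde\Omega_{\bar R}$ with $w_\sigma(y)\le r_0+1$.
\begin{itemize}
\item[(a)] If $\tau\notin\mathcal R$ is a facet of $\sigma$, then $d(y,c_i(\tau))\ge r_0$.
\item[(b)] If $w_\sigma(y)\ge r_0$, then $d(y,c_i(\sigma))\ge r_0$.
\end{itemize}
\end{lemma}

\begin{proof}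
(a) Suppose $d(y,c_i(\tau))<r_0$, and choose $\tau_1\in\mathcal R(\sigma)$ with $d(y,c_i(\tau_1))\le r_0+1$. Then $d(c_i(\tau),\mathcal C^*)<r_0+\bar R=D$, so $\tau$ is $i$-near, and $d(c_i(\tau),c_i(\tau_1))\le D_1$. So $\tau$ is joined in $\mathcal G_i$ to $\tau_1\in\mathcal R_i$, and $\tau\in\mathcal R_i=\mathcal R$, a contradiction.

(b) Since $n\ge3$, the facet $\tau=\partial_n\sigma$ contains the first three vertices of $\sigma$, so $c_i(\tau)=c_i(\sigma)$. If $\tau\notin\mathcal R$, apply (a). If $\tau\in\mathcal R$, then $d(y,c_i(\tau))\ge w_\sigma(y)\ge r_0$.
\end{proof}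

\subsection*{First cut}
By the coarea inequality, Lemma~\ref{lem:closure}(b) and \eqref{eq:tail}, for each $\sigma\in\mathcal S$,
\[
\int_{r_0}^{r_0+1}\|\langle[\![\sigma]\!]_i,w_\sigma,r\rangle\|(\widetilde\Omega_{\bar R})\,dr\le\|[\![\sigma]\!]_i\|\bigl(\widetilde\Omega_{\bar R}\cap\{r_0\le w_\sigma\le r_0+1\}\bigr)\le v_n(r_0).
\]
Sum over $H\backslash\mathcal S$ and use \eqref{eq:Scount} to choose $r\in[r_0,r_0+1]$ such that the currents below are integral and
\begin{equation}\label{eq:slices}
\sum_{\sigma\in H\backslash\mathcal S}\|\langle[\![\sigma]\!]_i,w_\sigma,r\rangle\|(\widetilde\Omega_{\bar R})\le(n+1)Nv_n(r_0).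
\end{equation}
Put $O_\sigma=\{w_\sigma<r\}$, so $O_{h\sigma}=hO_\sigma$, and
\[
T=\sum_{\sigma\in H\backslash\mathcal S}o(\sigma)\operatorname{pr}_\#\bigl([\![\sigma]\!]_i\llcorner O_\sigma\bigr),\qquad\mathbf M(T)\le(n+1)N2^n .
\]
By the definition of the slice, $\partial([\![\sigma]\!]_i\llcorner O_\sigma)=\langle[\![\sigma]\!]_i,w_\sigma,r\rangle+\sum_j(-1)^j[\![\partial_j\sigma]\!]_i\llcorner O_\sigma$. Let $(\sigma,\tau)$ denote pairs with $\sigma\in H\backslash\mathcal S$ and $\tau$ a facet of $\sigma$; there are at most $(n+1)^2N$ of them. Then $\partial T=E_1+E_2+E_3+\beta^{\mathcal R}$, where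
\begin{align*}
E_1&=\sum_\sigma o(\sigma)\operatorname{pr}_\#\langle[\![\sigma]\!]_i,w_\sigma,r\rangle,&
E_2&=\sum_{(\sigma,\tau):\,\tau\notin\mathcal R}o(\sigma,\tau)\operatorname{pr}_\#\bigl([\![\tau]\!]_i\llcorner O_\sigma\bigr),\\
E_3&=-\sum_{(\sigma,\tau):\,\tau\in\mathcal R}o(\sigma,\tau)\operatorname{pr}_\#\bigl([\![\tau]\!]_i\llcorner(X\setminus O_\sigma)\bigr),&
\beta^{\mathcal R}&=\sum_{(\sigma,\tau):\,\tau\in\mathcal R}o(\sigma,\tau)\operatorname{pr}_\#[\![\tau]\!]_i .
\end{align*}
The mass of $E_1$ in $\Omega_{\bar R}$ is bounded by \eqref{eq:slices}. In $E_2$, the set $O_\sigma\cap\widetilde\Omega_{\bar R}$ is disjoint from $B(c_i(\tau),r_0)$ by Lemma~\ref{lem:closure}(a), so each term has mass at most $v_{n-1}(r_0)$ in $\Omega_{\bar R}$ by \eqref{eq:tail}. In $E_3$, we have $O_\sigma\supset B(c_i(\tau),r_0)$, so each term has total mass at most $v_{n-1}(r_0)$. Hence $E=E_1+E_2+E_3$ satisfies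
\begin{equation}\label{eq:E}
\|E\|(\Omega_{\bar R})\le(n+1)Nv_n(r_0)+(n+1)^2Nv_{n-1}(r_0).
\end{equation}

Now we compute $\beta^{\mathcal R}$. Its summand is invariant under the action of $H$ on all pairs of a chamber in $\mathcal S$ and a facet in $\mathcal R$, and since $H$ acts freely on chambers, the sum runs over the orbits of such pairs. Since $H$ also acts freely on walls, the orbits are represented by the pairs $(\sigma,\tau)$ with $\tau$ a representative of $H\backslash\mathcal R$ and $\sigma$ any chamber containing $\tau$; every such chamber belongs to $\mathcal S$. If $\tau$ is interior, the two terms cancel. If $\tau\subset\partial\widetilde P$, then $\tau\subset F$ by Lemma~\ref{lem:rigid}(a), and the single term is $o(\tau)\operatorname{pr}_\#[\![\tau]\!]$. Therefore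
\[
\beta^{\mathcal R}=\sum_{\tau\in H\backslash\{\tau\in\mathcal R:\ \tau\subset F\}}o(\tau)\operatorname{pr}_\#[\![\tau]\!],
\]
a partial sum of \eqref{eq:beta} that contains all terms with $\tau\in F^*$.

\subsection*{Second cut}
The error $E$ is small only inside $\Omega_{\bar R}$, so we cut $T$ off before it leaves this set. By the coarea inequality and \eqref{eq:const} there is $R\in[r_0,\bar R]$ such that $T\llcorner\Omega_R$ is integral and $\mathbf M(\langle T,w,R\rangle)\le\mathbf M(T)/L\le m_0/4$. Put
\[
S=\beta-\partial(T\llcorner\Omega_R)=\bigl(\beta-\beta^{\mathcal R}\llcorner\Omega_R\bigr)-E\llcorner\Omega_R-\langle T,w,R\rangle .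
\]
This is an integral cycle with compact support, homologous to $\beta$. By (C1),
\[
\beta-\beta^{\mathcal R}\llcorner\Omega_R=\sum_{\tau\in H\backslash\{\text{walls in }F\}}o(\tau)\operatorname{pr}_\#Z_\tau,
\]
where $Z_\tau=[\![\tau]\!]\llcorner(X\setminus\widetilde\Omega_R)$ if $\tau\in\mathcal R$ and $Z_\tau=[\![\tau]\!]$ otherwise. If $\tau\in F^*$, then $\tau\in\mathcal R$ and $\widetilde\Omega_R\supset B(c(\tau),r_0)$, so $\mathbf M(Z_\tau)\le v_{n-1}(r_0)$ by \eqref{eq:tail}. If $\tau\notin F^*$, then $\|Z_\tau\|(X_{\ge\theta})\le v_{n-1}(r_0)$ by \eqref{eq:thinwall}. With (N2), \eqref{eq:E} and \eqref{eq:const} we conclude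
\[
\|S\|(Y_{\ge\theta})\le Nv_{n-1}(r_0)+(n+1)Nv_n(r_0)+(n+1)^2Nv_{n-1}(r_0)+\frac{m_0}4<m_0 .
\]

\begin{proof}[Proof of Theorem~\ref{thm:quant}]
Let $K_0$ be as in Section~\ref{sec:pigeon}, and let $k>K_0$; then $k\ge2$ since $K_0\ge1$. If (H1), (H2) and (H3) all held, the cycle $S$ constructed above would be null-homologous by Proposition~\ref{prop:small} with $q=n-1\ge2$. Then $[\beta]=[S]=0$ in $H_{n-1}(Y;\mathbb Z)$, which contradicts Proposition~\ref{prop:beta}. So (H1) and (H2) exclude (H3).
\end{proof}

\section{Dimensions $n=1$ and $n=2$}\label{sec:low}

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]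
Let $n=1$. Then $V$ is a closed oriented aspherical surface, so $\chi(V)\le0$, and $\Sigma$ is a nonempty finite set of signed points with total sign zero, so $|\Sigma|\ge2$. The map $V_k\to V$ is a $k$-fold covering off $\Sigma$ and bijective over $\Sigma$, so
\[
\chi(V_k)=k\bigl(\chi(V)-|\Sigma|\bigr)+|\Sigma|=k\chi(V)-(k-1)|\Sigma|<0\qquad(k\ge2).
\]
Hence $V_k$ carries a hyperbolic metric.

Let $n=2$. The plan is to make $V$, with cone angle $2\pi/k$ along $\Sigma$, a hyperbolic orbifold. Let $S$ be a compact oriented surface of genus at least $1$ with one boundary circle, let $\psi$ represent a pseudo-Anosov class on $S$ and fix $\partial S$, and let $Q$ be the mapping torus of $\psi$. By Thurston's theorem on mapping tori, the interior of $Q$ is hyperbolic with one cusp. For a primitive class $m\in H_1(\partial Q;\mathbb Z)$ let $Q(m)$ be the Dehn filling, obtained by gluing in a solid torus whose meridian is $m$. Thurston's hyperbolic Dehn surgery theorem with generalized coefficients says that all coefficients in $H_1(\partial Q;\mathbb R)=\mathbb R^2$ outside a bounded set $\mathcal B$ are realized by hyperbolic structures on the interior of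 $Q$, and that for a coefficient $km$ with $m$ primitive and $k\ge1$ an integer, the completion is $Q(m)$ with cone angle $2\pi/k$ along the core of the solid torus.

Let $\lambda\subset\partial Q$ be the boundary of a fiber and $\lambda'$ a slope with intersection number $\lambda'\cdot\lambda=1$. Fix $j$ so large that $m=\lambda'+j\lambda\notin\mathcal B$. Then $V=Q(m)$ is a closed hyperbolic manifold, hence aspherical. Let $\Sigma$ be the core of the filling solid torus. Since $\lambda\cdot m=\pm1$, the curve $\lambda$ meets the meridian once, so it cobounds with the core an embedded annulus in the solid torus. Let $W$ be the union of the fiber and this annulus, and orient $\Sigma$ as $\partial W$. For large $k$ we have $km\notin\mathcal B$, so $V$ carries a hyperbolic metric with cone angle $2\pi/k$ along $\Sigma$. Its pullback under $V_k\to V$ has cone angle $k\cdot2\pi/k=2\pi$ along $\Sigma$, so it is a nonsingular hyperbolic metric on the closed manifold $V_k$.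
\end{proof}

\begin{remark}
In the example for $n=2$ the deck transformation is an isometry of the hyperbolic metric on $V_k$, while $C=1$ and $N$ do not depend on $k$. By Proposition~\ref{prop:model}, for every $\theta>0$ we have $\min\delta<\theta$ for all large $k$, so the injectivity radii of the manifolds $V_k$ tend to zero. Thus for $n=2$ the lower bound on $\delta$ cannot be removed from Proposition~\ref{prop:model}, in accordance with the failure of Proposition~\ref{prop:small} for $q=1$ noted in Remark~\ref{rem:small}.
\end{remark}

\begin{thebibliography}{9}

\bibitem{AI}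
\emph{Asymptotic Invariants of Infinite Groups},
\texttt{http://math.uni.wroc.pl/\allowbreak\textasciitilde{}swiatkow/\allowbreak\_dydaktyka/\allowbreak ggt/\allowbreak gromov\_asymptotic\_invariants.pdf}

\bibitem{BGS}
Ballmann, Gromov, Schroeder, \emph{Manifolds of Nonpositive Curvature}.

\bibitem{BH}
Bridson, Haefliger, \emph{Metric Spaces of Non-positive Curvature}.

\bibitem{Fed}
Federer, \emph{Geometric Measure Theory}.

\end{thebibliography}
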